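
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Compositions of polynomials close to the identity}

\begin{abstract}
Let $a=X(1+a_1X+\cdots+a_mX^m)$ and $b=X(1+b_1X+\cdots+b_nX^n)$ be complex polynomials, with $m,n\ge1$. We prove that if $a\circ b\equiv X$ modulo $X^{m+n+2}$, then $a=b=X$; the analogous statement holds for any number of factors. The proof counts critical values. A composition of this shape has at most $m+n$ of them, while a polynomial $X+cX^{N+1}+\cdots$ with $c\neq0$ has at least $N$, because each of the $N$ attracting petals at the parabolic fixed point $0$ captures its own critical value. We also show that the result is sharp in a precise sense: for each $c\ne0$ exactly $\binom{m+n}{m}$ pairs $(a,b)$ satisfy $a\circ b\equiv X+cX^{m+n+1}$ modulo $X^{m+n+2}$. This count rests on a transversality statement, which we prove by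 pushing forward quadratic differentials.
\end{abstract}


\section{The question and the results}

Every power series $X+\cdots$ has an inverse for composition. A polynomial $X+\cdots$ other than $X$ has no polynomial inverse, since degrees multiply. How closely, then, can a composition of two polynomials of given degrees imitate the identity? The following assertion, whose truth for all integers $m,n\ge1$ is asked about in \cite{F}, proposes an exact answer.

\smallskip
\noindent $R(m,n)$: \emph{Let $a=X(1+a_1X+\cdots+a_mX^m)$ and $b=X(1+b_1X+\cdots+b_nX^n)$ be in $\mathbb C[X]$, and write}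
\[
a\circ b=a(b(X))=X(1+c_1X+\cdots+c_\ell X^\ell),\qquad \ell=(m+1)(n+1)-1 .
\]
\emph{If $c_1=\dots=c_{m+n}=0$, then $a=b=X$.}
\smallskip

There are $m+n$ unknown coefficients and $m+n$ equations. Moreover $c_k$ is homogeneous of weight $k$ when $a_j$ and $b_j$ are given weight $j$, so the solution set is a weighted cone, and one expects it to be just the origin. But nothing formal guarantees this. The linear part of $c_k$ is $a_k+b_k$ (with $a_k=0$ for $k>m$ and $b_k=0$ for $k>n$), so at the origin the equations have a linear part of rank only $\max(m,n)$, and linearizing there proves nothing. The ground field matters as well.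

\begin{example}\label{ex:small}
Let $m=n=1$, $a=X+\alpha X^2$, $b=X+\beta X^2$. Then
\[
a\circ b=X+(\alpha+\beta)X^2+2\alpha\beta X^3+\alpha\beta^2X^4 .
\]
If $c_1=\alpha+\beta=0$, then $c_2=-2\alpha^2$. So $c_1=c_2=0$ forces $\alpha=\beta=0$, and $R(1,1)$ holds. Over the field $\mathbb F_2$, however, $c_2$ vanishes identically and $\alpha=\beta=1$ is a nonzero solution. Over $\mathbb C$, the conditions $c_1=0$, $c_2=c\neq0$ have exactly two solutions, $\alpha=-\beta=\pm\sqrt{-c/2}$.
\end{example}

The assertion is true for all $m,n\ge 1$, and it is no harder to treat any number of factors.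

\begin{theorem}\label{thm:main}
Let $s\ge1$, $m_1,\dots,m_s\ge1$ and $M=\sum_i m_i$. Let
\[
f_i=X\Bigl(1+\sum_{j=1}^{m_i}u_{i,j}X^j\Bigr)\in\mathbb C[X],\qquad
F=f_1\circ\dots\circ f_s=X(1+c_1X+c_2X^2+\cdots).
\]
If $c_1=\dots=c_M=0$, then $f_1=\dots=f_s=X$. In particular, $R(m,n)$ holds for all $m,n\ge1$.
\end{theorem}

The proof combines an easy upper bound for the number of critical values of $F$ with the following lower bound. A \emph{critical value} of $F$ is a number $F(z)$ with $F'(z)=0$.

\begin{theorem}\label{thm:cv}
Let $F\in\mathbb C[X]$ with $F=X+cX^{N+1}+O(X^{N+2})$, $c\ne0$, $N\ge1$. Then $F$ has at least $N$ distinct critical values in $\mathbb C$.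
\end{theorem}

The next theorem counts the solutions when the last equation $c_M=0$ is replaced by $c_M=c\ne0$. Regard the $u_{i,j}$ as $M$ indeterminates, so that each $c_k$ is an element of $S=\mathbb C[u_{i,j}]$.

\begin{theorem}\label{thm:count}
In the setting of Theorem~\ref{thm:main}:
\begin{enumerate}
\item[(1)] $S$ is a free $\mathbb C[c_1,\dots,c_M]$-module of rank $\dfrac{M!}{m_1!\cdots m_s!}$.
\item[(2)] For every $c\neq0$, the scheme $\{c_1=\dots=c_{M-1}=0,\ c_M=c\}$ is reduced and has exactly $\dfrac{M!}{m_1!\cdots m_s!}$ points.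
\end{enumerate}
In particular, for each $c\ne0$ exactly $\binom{m+n}{m}$ pairs $(a,b)$ as in $R(m,n)$ satisfy $a\circ b\equiv X+cX^{m+n+1}\pmod{X^{m+n+2}}$. Hence the number $m+n$ of conditions in $R(m,n)$ cannot be replaced by $m+n-1$, for any $m,n$.
\end{theorem}

\begin{corollary}\label{cor:D}
\begin{enumerate}
\item[(i)] Theorem~\ref{thm:main} holds over every field of characteristic $0$. For each prime $p$, the assertion $R(p-1,p-1)$ fails over $\mathbb F_p$.
\item[(ii)] If $a=X+\cdots\in\mathbb C[X]$ has degree $m+1\ge2$, then its formal inverse $\sum_{k\ge1}e_kX^k$ never has $m$ consecutive zero coefficients $e_{n+2}=\dots=e_{n+m+1}=0$ with $n\ge0$. For all $m,n\ge1$ and $c\neq0$, exactly $\binom{m+n}{m}$ polynomials $a=X+\cdots$ of degree $\le m+1$ satisfy $e_{n+2}=\dots=e_{n+m}=0$ and $e_{n+m+1}=-c$.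
\end{enumerate}
\end{corollary}

Section~\ref{sec:main} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:cv}, which is proved in Section~\ref{sec:cv}. Section~\ref{sec:count} proves Theorem~\ref{thm:count}(1) and reduces part (2) to the nonvanishing of a Jacobian. Section~\ref{sec:trans} proves that nonvanishing, and Section~\ref{sec:cor} proves the corollary.

\section{Counting critical values}\label{sec:main}

\subsection*{The smallest case again}
Here is a second proof of $R(1,1)$, and it is the one that generalizes. Let $F=a\circ b$ with $c_1=c_2=0$. If $F=X$, then $a$ and $b$ have degree $1$, so $a=b=X$. Suppose $F\ne X$. Then $F=X+c_3X^4$ with $c_3\neq0$. Its critical points are the three solutions $z$ of $z^3=-1/(4c_3)$, and the critical values $z(1+c_3z^3)=\frac34z$ are distinct. So $F$ has three critical values.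

On the other hand $F'=a'(b)\,b'$ with $a,b$ quadratic (since $\deg F=4$). One critical point of $F$ is the zero of $b'$. The other two are the preimages under $b$ of the zero $x_0$ of $a'$, and $F$ takes the \emph{same} value $a(x_0)$ at both. So $F$ has at most two critical values, a contradiction.

It is essential to count critical \emph{values}. The polynomial $F$ does have three critical points, and in general a composition as in $R(m,n)$ can have $(m+1)(n+1)-1=mn+m+n$ of them, which is $mn$ too many. In general, too, $F$ has many terms beyond the first nonzero one, and its critical values are not available explicitly. Theorem~\ref{thm:cv} takes the place of that computation.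

\subsection*{Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:cv}}
Let $F=f_1\circ\dots\circ f_s$. If $F'(z)=0$, the chain rule gives an index $i$ for which $x=f_{i+1}\circ\dots\circ f_s(z)$ is a critical point of $f_i$, and then $F(z)=f_1\circ\dots\circ f_i(x)$. So every critical value of $F$ is determined by a pair $(i,x)$, where $x$ is a critical point of $f_i$. Since $f_i$ has at most $\deg f_i-1$ critical points, $F$ has at most $\sum_i(\deg f_i-1)\le M$ distinct critical values.

Suppose $F\neq X$. Then $F=X+cX^{N+1}+O(X^{N+2})$ with $c\ne0$ and $N\ge1$, and Theorem~\ref{thm:cv} gives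
\begin{equation}\label{eq:bound}
N\le\sum_{i=1}^s(\deg f_i-1)\le M .
\end{equation}
If $c_1=\dots=c_M=0$, then $N\ge M+1$, which contradicts \eqref{eq:bound}. So $F=X$. Then $\prod_i\deg f_i=1$, every $f_i$ has degree $1$, and $f_i=X$. For $s=2$ this is $R(m_1,m_2)$.\qed

\medskip
Inequality \eqref{eq:bound} will be used once more: if $N=M$, then every $f_i$ has its maximal degree $m_i+1$.

\section{Each petal captures a critical value}\label{sec:cv}

In this section $F=X+cX^{N+1}+O(X^{N+2})$ is a polynomial with $c\ne0$ and $N\geq 1$. To separate $N$ critical values we shall construct $N$ disjoint open sets $U_j$ with $F(U_j)\subset U_j$ and show that each contains a critical point. The sets come from iteration. Near $0$ there are $N$ directions along which points are slowly attracted to $0$. The set of points attracted along the $j$-th direction is open, and $U_j$ is the component of it that reaches $0$ along this direction.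

\begin{remark}
The bound is attained: $X+cX^{N+1}$ has only $N$ critical points. It is important that $F$ is a polynomial. The entire function $e^X-1=X+\frac12X^2+\cdots$ has $N=1$ and no critical value; the proof fails for it because preimages of compact sets need not be compact.
\end{remark}

\subsection*{Petals}
Near $0$, the map $F$ becomes nearly a translation in the coordinate
\[
\varphi(z)=-\frac1{Ncz^N}.
\]
Indeed, as $z\to0$,
\begin{equation}\label{eq:translation}
\varphi(F(z))=\varphi(z)\bigl(1+cz^N+O(z^{N+1})\bigr)^{-N}
=\varphi(z)\bigl(1-Ncz^N+O(z^{N+1})\bigr)=\varphi(z)+1+O(|z|).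
\end{equation}
Let $\arg$ denote the argument in $(-\pi,\pi]$. By \eqref{eq:translation} and $F(z)/z\to1$ we can choose $r>0$ so small that for $0<|z|<r$
\begin{equation}\label{eq:r}
F(z)\ne0,\qquad \bigl|\arg(F(z)/z)\bigr|<\frac{\pi}{2N},\qquad \bigl|\varphi(F(z))-\varphi(z)-1\bigr|<\frac12 .
\end{equation}
Put $R=1/(N|c|r^N)$, so that $|\varphi(z)|>R$ if and only if $0<|z|<r$.

Let $v_1,\dots,v_N$ be the roots of $Ncv^N=-1$, and let
\[
S_j=\{\,0<|z|<r,\ |\arg(z/v_j)|<\pi/N\,\}.
\]
The $v_j$ are equally spaced on a circle, so these $N$ sectors are pairwise disjoint. Writing $z=\rho v_je^{i\theta}$ we get $\varphi(z)=\rho^{-N}e^{-iN\theta}$. Hence $\varphi$ maps $S_j$ biholomorphically onto $\{|w|>R\}\setminus(-\infty,0]$. This set contains the half-plane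
$H=\{\operatorname{Re}w>R\}$. Let $P_j=S_j\cap\varphi^{-1}(H)$, the $j$-th \emph{petal}. Then $\varphi\colon P_j\to H$ is biholomorphic; in particular $P_j$ is connected and simply connected.

\emph{We have $F(P_j)\subset P_j$.} Let $z\in P_j$. Since $|\arg\varphi(z)|<\pi/2$, we have $|\arg(z/v_j)|<\frac{\pi}{2N}$, and then $|\arg(F(z)/v_j)|<\frac\pi N$ by \eqref{eq:r}. Also by \eqref{eq:r},
\begin{equation}\label{eq:drift}
\operatorname{Re}\varphi(F(z))>\operatorname{Re}\varphi(z)+\tfrac12>R ,
\end{equation}
so $|\varphi(F(z))|>R$, that is, $0<|F(z)|<r$. So $F(z)\in S_j$ and $\varphi(F(z))\in H$.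

\subsection*{Basins}
Write $F^k$ for the $k$-th iterate of $F$ in this section, and let
\[
A_j=\bigcup_{k\ge0}(F^{k})^{-1}(P_j).
\]
This is an increasing union of open sets, because $F(P_j)\subset P_j$. If $z\in A_i\cap A_j$, then $F^k(z)\in P_i\cap P_j$ for large $k$, so $i=j$; thus the $A_j$ are pairwise disjoint. By definition $F(A_j)\subset A_j$ and $F^{-1}(A_j)\subset A_j$. Since $F(0)=0\notin P_j$, we have $0\notin A_j$.

Let $U_j$ be the connected component of $A_j$ that contains $P_j$. The set $F(U_j)$ is connected, lies in $A_j$ and meets $P_j$ (it contains $F(P_j)$), so $F(U_j)\subset U_j$. We shall need two properties of $U_j$.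

\begin{lemma}\label{lem:proper}
The map $F\colon U_j\to U_j$ is proper.
\end{lemma}
\begin{proof}
Let $V$ be the component of $F^{-1}(U_j)$ containing $U_j$. It is connected and lies in $F^{-1}(A_j)\subset A_j$, so $V=U_j$. A component of an open set is relatively closed in it, so $U_j$ is relatively closed in $F^{-1}(U_j)$. Let $K\subset U_j$ be compact. As $F$ is a nonconstant polynomial, $F^{-1}(K)$ is compact, and it lies in $F^{-1}(U_j)$. So $F^{-1}(K)\cap U_j$ is compact.
\end{proof}

\begin{lemma}\label{lem:sc}
The set $U_j$ is simply connected.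
\end{lemma}
\begin{proof}
For compact $K\subset\mathbb C$ let $\widehat K$ be the union of $K$ and the bounded components of $\mathbb C\setminus K$. It suffices to show that $\widehat K\subset U_j$ for every nonempty compact connected $K\subset U_j$: applied to simple closed polygons $K$, this says that no such polygon in $U_j$ surrounds a point outside $U_j$, and a plane domain with this property is simply connected.

The sets $(F^k)^{-1}(P_j)$ form an increasing open cover of $A_j$, so by compactness $F^k(K)\subset P_j$ for some $k$. Put $L=F^k(K)$. As $P_j$ is a simply connected plane domain, $\widehat L\subset P_j$.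

Let $D$ be a bounded component of $\mathbb C\setminus K$. Then $F^k(D)$ is open and bounded. Since $\overline D$ is compact, $\overline{F^k(D)}=F^k(\overline D)$, so $\partial F^k(D)\subset F^k(\partial D)\subset L$. Let $E$ be the unbounded component of $\mathbb C\setminus L$. If $F^k(D)$ met $E$, then $F^k(D)\cap E$ would be nonempty, open, and closed in $E$ (the boundary of $F^k(D)$ does not meet $E$). Then $E\subset F^k(D)$, contradicting boundedness. Hence $F^k(D)\subset\widehat L\subset P_j$, and $D\subset A_j$.

So $\widehat K\subset A_j$. The set $\widehat K$ is connected, because each $\overline D$ is connected and meets the connected set $K$. As $\widehat K$ meets $U_j$, it lies in $U_j$.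
\end{proof}

\subsection*{The critical point}
We recall the facts about the hyperbolic distance that we use. Every simply connected domain $U\subsetneq\mathbb C$ is conformally a disc, hence carries a hyperbolic distance $d_U$. Conformal isomorphisms are isometries for it. Holomorphic maps do not increase it (Schwarz--Pick); in particular $d_U\le d_P$ on $P$ if $P\subset U$ is another such domain. On the half-plane $H$ it comes from the density $1/(\operatorname{Re}w-R)$.

\begin{lemma}\label{lem:crit}
Each $U_j$ contains a critical point of $F$.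
\end{lemma}
\begin{proof}
Suppose not. Then $F\colon U_j\to U_j$ is a local homeomorphism. It is proper by Lemma~\ref{lem:proper}, hence a covering. By Lemma~\ref{lem:sc} the base is simply connected, so $F|_{U_j}$ is a conformal automorphism of $U_j$. Since $0\notin U_j$, we have $U_j\ne\mathbb C$. So $F|_{U_j}$ is an isometry of $d_{U_j}$. The contradiction will be that in a petal the steps of an orbit become hyperbolically short.

Take $z_0\in P_j$, $z_k=F^k(z_0)\in P_j$ and $w_k=\varphi(z_k)\in H$. By \eqref{eq:drift}, $\operatorname{Re}w_{k+1}>\operatorname{Re}w_k+\frac12$. So $z_1\neq z_0$ and $\operatorname{Re}w_k>R+\frac k2$. By \eqref{eq:r}, $|w_{k+1}-w_k|<\frac32$. On the segment $[w_k,w_{k+1}]$ we have $\operatorname{Re}w-R\ge\operatorname{Re}w_k-R>\frac k2$. Integrating the hyperbolic density of $H$ along it gives, for $k\ge1$,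
\[
d_{U_j}(z_k,z_{k+1})\le d_{P_j}(z_k,z_{k+1})=d_H(w_k,w_{k+1})\le\frac{3/2}{k/2}=\frac3k\longrightarrow0 .
\]
But $F$ is an isometry, so $d_{U_j}(z_k,z_{k+1})=d_{U_j}(z_0,z_1)>0$ for all $k$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cv}]
Each $U_j$ contains a critical point and, as $F(U_j)\subset U_j$, also a critical value. The $N$ sets $U_j$ are pairwise disjoint, so these $N$ critical values are distinct.
\end{proof}

\section{Counting the solutions with multiplicity}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:count}(1)]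
Give $u_{i,j}$ weight $j$. Replacing every $f_i(X)$ by $\lambda^{-1}f_i(\lambda X)$ replaces $u_{i,j}$ by $\lambda^ju_{i,j}$ and $F(X)$ by $\lambda^{-1}F(\lambda X)$, hence $c_k$ by $\lambda^kc_k$. So $c_k$ is weighted homogeneous of weight $k$. By Theorem~\ref{thm:main} the only common zero of $c_1,\dots,c_M$ in $\mathbb C^M$ is the origin.

By the Nullstellensatz, $S/(c_1,\dots,c_M)$ is then finite-dimensional, and by the graded Nakayama lemma $S$ is a finitely generated module over $\mathbb C[c_1,\dots,c_M]$. As $S$ has dimension $M$, the $c_k$ are algebraically independent; they form a homogeneous system of parameters of $S$. The polynomial ring $S$ is Cohen--Macaulay, so $S$ is a free module over the polynomial ring $\mathbb C[c_1,\dots,c_M]$ (e.g.\ \cite{BH}), with a finite basis of homogeneous elements. Let $B(t)$ be the polynomial whose coefficient of $t^w$ is the number of basis elements of weight $w$. Comparison of Hilbert series gives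
\[
B(t)\prod_{k=1}^M\frac1{1-t^k}=\prod_{i=1}^s\prod_{j=1}^{m_i}\frac1{1-t^j} .
\]
Both products have $M=\sum_i m_i$ factors, and $(1-t^k)/(1-t)\to k$ as $t\to1$. So the rank is
\[
B(1)=\lim_{t\to1}\frac{\prod_{k=1}^M(1-t^k)}{\prod_i\prod_{j=1}^{m_i}(1-t^j)}=\frac{M!}{m_1!\cdots m_s!}.\qedhere
\]
\end{proof}

By (1), every fiber of the map $(c_1,\dots,c_M)\colon\mathbb C^M\to\mathbb C^M$ has a coordinate algebra of dimension $M!/\prod_im_i!$, which is the product of the local algebras at the finitely many points of the fiber. If the Jacobian determinant of $(c_1,\dots,c_M)$ with respect to the $u_{i,j}$ is nonzero at such a point, then the local algebra there is $\mathbb C$. So Theorem~\ref{thm:count}(2) follows once we show: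

\begin{theorem}\label{thm:jac}
At each point of $\mathbb C^M$ with $c_1=\dots=c_{M-1}=0$ and $c_M=c\ne0$, the Jacobian determinant of $(c_1,\dots,c_M)$ is nonzero.
\end{theorem}

The last assertions of Theorem~\ref{thm:count} are then the case $s=2$. As the fiber over $(0,\dots,0,c)$ is nonempty, there are pairs $(a,b)\ne(X,X)$ with $c_1=\dots=c_{m+n-1}=0$. The hypothesis $c\ne0$ is needed for reducedness when $s\ge2$: the fiber over the origin is a single point, of multiplicity $M!/\prod_im_i!>1$.

\section{Transversality}\label{sec:trans}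

We prove Theorem~\ref{thm:jac}. Fix a point as in the theorem, so that
\[
F=X+cX^{M+1}+O(X^{M+2}),\qquad c\neq0 .
\]
By \eqref{eq:bound} with $N=M$, we have $\deg f_i=m_i+1$ for all $i$. \emph{Suppose that the Jacobian determinant vanishes at this point.} In this section $f^k$ and $F^k$ denote ordinary powers.

The plan is as follows. A vanishing Jacobian produces a nonzero linear functional that kills all first-order variations of $F$. We realize it as a quadratic differential $Q\,dx^2$ whose only finite pole is at $0$, and show that $Q\,dx^2$ equals its own push-forward by $F$. Push-forward does not increase the mass $\int|Q|$, by the triangle inequality, and equality would force $\deg F=1$. The difficulty is that the mass near $0$ is infinite. We therefore cut out a small disc around $0$ and show that the error tends to $0$ with its radius. This works because $c\ne0$ makes the pole of $Q$ at $0$ one order milder than expected.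

\subsection{The dual quadratic differential}
Put $g_i=f_{i+1}\circ\dots\circ f_s$ for $0\le i\le s$, so $g_s=X$, $g_0=F$ and $g_{i-1}=f_i\circ g_i$. A tangent vector at our point is a tuple $(\delta f_i)$ with $\delta f_i\in X^2\mathbb C[X]_{\le m_i-1}$, where $\mathbb C[X]_{\le d}$ is the space of polynomials of degree $\le d$. The corresponding variation of $F$ is
\[
\delta F=\sum_i(f_1\circ\dots\circ f_{i-1})'(g_{i-1})\cdot\delta f_i(g_i).
\]
Dividing by $F'=(f_1\circ\dots\circ f_{i-1})'(g_{i-1})\cdot f_i'(g_i)\cdot g_i'$ makes the outer factors disappear: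
\begin{equation}\label{eq:variation}
\frac{\delta F}{F'}=\sum_i\frac{v_i(g_i)}{g_i'},\qquad v_i=\frac{\delta f_i}{f_i'} .
\end{equation}
(In geometric terms, $v(g)/g'$ is the pull-back by $g$ of the vector field $v\,\frac{d}{dx}$.)

The numbers $\delta c_1,\dots,\delta c_M$ are the coefficients of $\delta F$ in the $M$-dimensional space $Y=X^2\mathbb C[[X]]/X^{M+2}\mathbb C[[X]]$, and division by $F'$ is an automorphism of $Y$. So our assumption says that the map from tuples $(\delta f_i)$ to $Y$ given by \eqref{eq:variation} is not surjective. The linear functionals on $Y$ are the maps $u\mapsto\operatorname{Res}_0(Qu\,dx)$ with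
\[
Q\in W:=\operatorname{span}\{x^{-j}:3\le j\le M+2\},
\]
since $x^{-j}$ extracts the coefficient of $x^{j-1}$. Hence there is a nonzero $Q\in W$ with
\begin{equation}\label{eq:dual}
\operatorname{Res}_0\Bigl(Q\,\frac{v_i(g_i)}{g_i'}\,dx\Bigr)=0\qquad\text{for all } i \text{ and all } \delta f_i .
\end{equation}
Think of $Q$ as the quadratic differential $Q\,dx^2$: its product with a vector field is a $1$-form, which has a residue.

\begin{example}\label{ex:jac}
The derivation of \eqref{eq:dual} from a vanishing Jacobian is valid at every point of $\mathbb C^M$. To see what it says, let $s=2$, $f_1=a=X+\alpha X^2$, $f_2=b=X+\beta X^2$ with arbitrary $\alpha,\beta$, so $M=2$, $g_2=X$, $g_1=b$ and $Q=q_3x^{-3}+q_4x^{-4}$. Condition \eqref{eq:dual} for $i=2$, $\delta f_2=x^2$ says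
\[
0=\operatorname{Res}_0\frac{(q_3x^{-1}+q_4x^{-2})\,dx}{1+2\beta x}=q_3-2\beta q_4 .
\]
That is, $Q=q_4\,b'(x)\,x^{-4}$: the condition makes $Q$ divisible by $b'$. Condition \eqref{eq:dual} for $i=1$, $\delta f_1=x^2$ now reads
\[
0=\operatorname{Res}_0\Bigl(q_4x^{-4}\,\frac{b^2}{1+2\alpha b}\,dx\Bigr)=2(\beta-\alpha)q_4 ,
\]
because $b^2/(1+2\alpha b)=x^2+(2\beta-2\alpha)x^3+\cdots$. So a nonzero $Q$ exists if and only if $\alpha=\beta$, in agreement with the Jacobian determinant of $(c_1,c_2)=(\alpha+\beta,2\alpha\beta)$, which is $2(\alpha-\beta)$. At the points of Theorem~\ref{thm:jac} we have $\alpha=-\beta\ne0$.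

For larger $m_i$ such elimination is hopeless, but one feature survives. Because $Q/b'=q_4x^{-4}$ has no pole except $0$, the second condition can be written in terms of the push-forward
\[
(b_*Q)(y):=\sum_{b(x)=y}\frac{Q(x)}{b'(x)^2}=\frac{q_4}{y^4}+\frac{2\beta q_4}{y^3},
\]
which is again in $W$ (this is the formula in the proof of Lemma~\ref{lem:push}, evaluated with the coefficients of $x^3$ in $b^2$ and $b^3$). The second condition says that $b_*Q$ satisfies with respect to $a$ what $Q$ satisfies with respect to $b$: the coefficient $2\beta q_4$ of $y^{-3}$ must be $2\alpha$ times the coefficient $q_4$ of $y^{-4}$.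
\end{example}

\subsection{Push-forward}
For a general $Q$, the sum $\sum_{f(x)=y}Q/f'^2$ has poles at critical values of $f$; at a critical value that comes from one simple critical point $\gamma$, the leading term is $Q(\gamma)/\bigl(f''(\gamma)(y-f(\gamma))\bigr)$. The residue conditions exclude such poles, because they force $Q/f'$ to be holomorphic outside $0$.

\begin{lemma}\label{lem:push}
Let $f=X+\cdots\in\mathbb C[X]$ have degree $m+1\ge2$, and let $Q\in W$ satisfy $\operatorname{Res}_0(Qh/f'\,dx)=0$ for all $h\in X^2\mathbb C[X]_{\le m-1}$. Then there is $f_*Q\in W$ with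
\begin{align}
(f_*Q)(y)&=\sum_{f(x)=y}\frac{Q(x)}{f'(x)^2}&&\text{for }y\neq0\text{ not a critical value of }f,\label{eq:pushsum}\\
\operatorname{Res}_0\Bigl(Q\,\frac{v(f)}{f'}\,dx\Bigr)&=\operatorname{Res}_0\bigl((f_*Q)\,v\,dx\bigr)&&\text{for all }v\in\mathbb C[[x]].\label{eq:adjoint}
\end{align}
\end{lemma}
\begin{proof}
\emph{$Q/f'$ has no pole outside $0$.} Let $h=x^2k$ with $\deg k\le m-1$. Since $Q=O(x^{-3})$ at $\infty$ and $\deg f'=m$, the form $x^2Qk/f'\,dx$ is $O(x^{-2})\,dx$ at $\infty$, hence has no residue there. Its residue at $0$ vanishes by hypothesis. Its other poles are at critical points of $f$, which are nonzero as $f'(0)=1$. So the residue theorem gives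
\[
\sum_{f'(\gamma)=0}\operatorname{Res}_\gamma\Bigl(\frac{x^2Qk}{f'}\,dx\Bigr)=0 .
\]
As $x^2Q$ is holomorphic at the critical points, this sum depends only on $k$ modulo $f'$. Since $\deg f'=m$, it therefore vanishes for \emph{every} polynomial $k$. If $x^2Q/f'$ had a pole of order $e\ge1$ at a critical point $\gamma$, we could choose $k$ vanishing to order exactly $e-1$ at $\gamma$ and to high order at the other critical points, and the sum would be nonzero. Hence
\[
T:=Q/f'
\]
is holomorphic on $\mathbb C\setminus\{0\}$, has a pole of order at most $M+2$ at $0$, and is $O(x^{-3-m})$ at $\infty$.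

\emph{The sum over a fiber.} Let $y\ne0$ be not a critical value of $f$. The roots of $f(x)=y$ are simple and nonzero. The form $T\,dx/(f(x)-y)$ has residue $T(x)/f'(x)$ at such a root, no residue at $\infty$, and no further pole except $0$. So
\[
\sum_{f(x)=y}\frac{Q(x)}{f'(x)^2}=\sum_{f(x)=y}\frac{T(x)}{f'(x)}=\operatorname{Res}_0\frac{T\,dx}{y-f(x)}=\sum_{k=0}^{M+1}y^{-k-1}\operatorname{Res}_0(Tf^k\,dx).
\]
In the last step we expanded $1/(y-f)=\sum_ky^{-k-1}f^k$ near $x=0$; since $f^k=O(x^k)$, the terms with $k\ge M+2$ have no residue. Define $f_*Q$ to be the right-hand side. At infinity $T=O(x^{-3-m})$ and $Tf=O(x^{-2})$, and these functions have no finite pole except $0$. So $\operatorname{Res}_0(T\,dx)=\operatorname{Res}_0(Tf\,dx)=0$. Only $2\le k\le M+1$ contribute, and $f_*Q\in W$.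

\emph{Adjointness.} For $v=\sum_kv_kx^k$ we have
\[
\operatorname{Res}_0\bigl(T\,v(f)\,dx\bigr)=\sum_kv_k\operatorname{Res}_0(Tf^k\,dx)=\operatorname{Res}_0\bigl((f_*Q)\,v\,dx\bigr),
\]
because $\operatorname{Res}_0(Tf^k\,dx)$ is the coefficient of $y^{-k-1}$ in $f_*Q$ (both are $0$ for $k\ge M+2$).
\end{proof}

\subsection{Pushing forward through the composition}
We return to the $Q$ of \eqref{eq:dual}. We construct $Q_s,Q_{s-1},\dots,Q_0\in W$ with $Q_s=Q$ and
\begin{equation}\label{eq:induct}
\operatorname{Res}_0\Bigl(Q\,\frac{v(g_i)}{g_i'}\,dx\Bigr)=\operatorname{Res}_0(Q_iv\,dx)\qquad\text{for all }v\in\mathbb C[[x]].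
\end{equation}
For $i=s$ this is trivial, as $g_s=X$. Suppose $Q_i$ is constructed, $i\ge1$. Applying \eqref{eq:induct} to $v=v_i=\delta f_i/f_i'$, condition \eqref{eq:dual} becomes $\operatorname{Res}_0(Q_i\,\delta f_i/f_i'\,dx)=0$ for all $\delta f_i\in X^2\mathbb C[X]_{\le m_i-1}$. Since $\deg f_i=m_i+1$, this is the hypothesis of Lemma~\ref{lem:push} for $f_i$ and $Q_i$, and we may set $Q_{i-1}=(f_i)_*Q_i\in W$. From $g_{i-1}=f_i\circ g_i$ we get
\[
\frac{v(g_{i-1})}{g_{i-1}'}=\frac{\tilde v(g_i)}{g_i'}\qquad\text{with }\tilde v=\frac{v(f_i)}{f_i'} .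
\]
So \eqref{eq:induct} for $i$ and \eqref{eq:adjoint} give
\[
\operatorname{Res}_0\Bigl(Q\,\frac{v(g_{i-1})}{g_{i-1}'}\,dx\Bigr)=\operatorname{Res}_0(Q_i\tilde v\,dx)=\operatorname{Res}_0(Q_{i-1}v\,dx),
\]
which is \eqref{eq:induct} for $i-1$.

At the end, for $i=0$,
\begin{align}
\operatorname{Res}_0\Bigl(Q\,\frac{v(F)}{F'}\,dx\Bigr)&=\operatorname{Res}_0(Q_0v\,dx)\qquad\text{for all }v\in\mathbb C[[x]],\label{eq:Fadj}\\
Q_0(y)&=\sum_{F(x)=y}\frac{Q(x)}{F'(x)^2}\qquad\text{for }y\ne0\text{ not a critical value of }F.\label{eq:Fsum}
\end{align}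
Formula \eqref{eq:Fsum} follows by iterating \eqref{eq:pushsum} and the chain rule. We must check that \eqref{eq:pushsum} applies to $f_{i+1}$ at each intermediate point $x_i$, where $f_1\circ\dots\circ f_i(x_i)=y$. If $x_i=0$, then $y=0$. If $x_i$ is a critical value of $f_{i+1}$, then some $z\in\mathbb C$ has $g_{i+1}(z)$ equal to a critical point of $f_{i+1}$ over $x_i$ (nonconstant polynomials are surjective), so $F'(z)=0$ and $y=F(z)$ is a critical value of $F$. Both are excluded.

\subsection{\texorpdfstring{$Q$}{Q} is fixed, and its pole is milder than expected}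
Now we use that $F$ is close to the identity:
\begin{equation}\label{eq:power}
\frac{F^k}{F'}=x^k+(k-M-1)\,c\,x^{k+M}+O(x^{k+M+1})\qquad(k\ge0).
\end{equation}
Write $Q=\sum_{j=3}^{M+2}q_jx^{-j}$.

\emph{$Q_0=Q$.} Take $v=x^k$ with $k\ge2$ in \eqref{eq:Fadj}. Since $Q$ has a pole of order at most $M+2$, the product $Q\cdot O(x^{k+M})$ has no pole. So $\operatorname{Res}_0(Qx^k\,dx)=\operatorname{Res}_0(Q_0x^k\,dx)$ for $k\ge2$. As both $Q$ and $Q_0$ are in $W$, they are equal.

\emph{$q_{M+2}=0$.} Take $v=x$. Elements of $W$ have no $x^{-2}$ term, so $\operatorname{Res}_0(Qx\,dx)=\operatorname{Res}_0(Q_0x\,dx)=0$. By \eqref{eq:power} with $k=1$, equation \eqref{eq:Fadj} reads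
\[
-M\,c\,q_{M+2}=0 .
\]
Since $c\ne0$, we get $q_{M+2}=0$. So $Q$ has a pole of order at most $M+1$ at $0$. (The hypothesis $c\neq0$ was used before only to get $\deg f_i=m_i+1$.) The next step needs exactly this gain of one order.

\subsection{Contraction}
For $\varepsilon>0$ small let $U_\varepsilon=\{|x|\ge\varepsilon\}$, and let $dA$ be Lebesgue measure on $\mathbb C$. Since $Q=O(x^{-3})$ at $\infty$, $|Q|$ is integrable on $U_\varepsilon$. It is not integrable near $0$, so we cannot simply compare total masses; we must control what crosses the circle $|x|=\varepsilon$. Let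
\[
\Delta(y)=\sum_{F(x)=y}\Bigl|\frac{Q(x)}{F'(x)^2}\Bigr|-\Bigl|\sum_{F(x)=y}\frac{Q(x)}{F'(x)^2}\Bigr|\ge0 ,
\]
defined for $y\neq0$ outside the critical values of $F$. The Jacobian of $F$ as a real map is $|F'|^2$. So by change of variables, \eqref{eq:Fsum} and $Q_0=Q$,
\[
0\le\int_{U_\varepsilon}\Delta\,dA=\int_{F^{-1}(U_\varepsilon)}|Q|\,dA-\int_{U_\varepsilon}|Q|\,dA\le\int_{\{|x|<\varepsilon\le|F(x)|\}}|Q|\,dA .
\]
Here the integral over $F^{-1}(U_\varepsilon)$ is finite, as $F(0)=0$ implies that $F^{-1}(U_\varepsilon)$ stays away from $0$. The last inequality holds because the part of $F^{-1}(U_\varepsilon)$ outside $U_\varepsilon$ is $\{|x|<\varepsilon\le|F(x)|\}$.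

Near $0$ we have $|F(x)|\le|x|+C|x|^{M+1}$ for some constant $C$. So the last domain of integration lies in the annulus $\{\varepsilon-C\varepsilon^{M+1}\le|x|<\varepsilon\}$, whose area is at most $2\pi C\varepsilon^{M+2}$. On it $|Q|=O(\varepsilon^{-M-1})$, so the last integral is $O(\varepsilon)$. (With a pole of order $M+2$ this estimate would only give $O(1)$.) On the other hand, $\int_{U_\varepsilon}\Delta\,dA$ can only increase as $\varepsilon$ decreases. Hence it is $0$ for every small $\varepsilon$, and $\Delta$, being continuous and nonnegative, vanishes identically where it is defined.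

Finally we draw the consequences of equality in the triangle inequality. Let $d=\deg F=\prod_i(m_i+1)\ge2$. Choose a small disc $V\not\ni 0$ of regular values of $F$, with inverse branches $h_1,\dots,h_d$ of $F$ on $V$, such that the functions
\[
Q_{(i)}:=Q(h_i)\,h_i'^{\,2}\qquad(1\le i\le d)
\]
have no zeros on $V$; this is possible because $Q\ne0$ is rational. By \eqref{eq:Fsum} and $Q_0=Q$ we have $\sum_iQ_{(i)}=Q$ on $V$. Since $\Delta=0$, at each point of $V$ the numbers $Q_{(i)}$ have the same argument. So each quotient $Q_{(i)}/Q_{(1)}$ is holomorphic with positive real values, hence a positive constant, and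
\[
Q=K\,Q_{(1)}\quad\text{on }V
\]
for a constant $K>0$. Substituting $F(x)$ for the variable, with $x\in h_1(V)$, this becomes
\[
Q(F)\,F'^{\,2}=K\,Q .
\]
This holds on $h_1(V)$, hence identically as an equality of rational functions. Comparing leading terms at $0$, where $F=x+O(x^2)$, we find $K=1$. Now read the identity $Q(F)F'^2=Q$ on each $h_i(V)$: it says $Q=Q_{(i)}$ on $V$ for every $i$. Summing over $i$ gives $dQ=\sum_iQ_{(i)}=Q$, so $d=1$. This contradicts $d\ge2$ and proves Theorem~\ref{thm:jac}, and with it Theorem~\ref{thm:count}(2).\qed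

\section{Other fields, and formal inverses}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
(i) The coefficients of finitely many polynomials over a field of characteristic $0$ lie in a finitely generated extension of $\mathbb Q$. Such an extension embeds in $\mathbb C$, so Theorem~\ref{thm:main} applies.

Over $\mathbb F_p$, take $a=X+X^p$ and $b=X-X^p$, so $m=n=p-1$. Since $(X-X^p)^p=X^p-X^{p^2}$,
\[
a\circ b=X-X^p+X^p-X^{p^2}=X-X^{p^2}.
\]
So $c_k=0$ for $1\le k\le p^2-2$. Since $p^2\ge2p$, this includes $c_1,\dots,c_{2p-2}$, although $a,b\ne X$.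

(ii) Let $a^{-1}=\sum_{k\ge1}e_kX^k$ denote the formal inverse; $e_1=1$. Suppose $e_{n+2}=\dots=e_{n+m+1}=0$, and let $b=\sum_{k\le n+1}e_kX^k$. Then $a^{-1}\equiv b\pmod{X^{m+n+2}}$, so $a\circ b\equiv X\pmod{X^{m+n+2}}$. If $n\ge1$, then $R(m,n)$ gives $a=X$. If $n=0$, then $b=X$ and $a\equiv X\pmod{X^{m+2}}$, so $a=X$ because $\deg a=m+1$. Both contradict $\deg a\ge2$.

For the count, let $a=X+\cdots$ have degree $\le m+1$ and $b=X+\cdots$ have degree $\le n+1$. Applying $a^{-1}$ on the left, and using $a^{-1}(X+cX^{m+n+1})\equiv a^{-1}(X)+cX^{m+n+1}\pmod{X^{m+n+2}}$, we see that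
\[
a\circ b\equiv X+cX^{m+n+1}\pmod{X^{m+n+2}}
\iff a^{-1}\equiv b-cX^{m+n+1}\pmod{X^{m+n+2}} .
\]
Since $\deg b\le n+1<m+n+1$, the right-hand side says that $e_{n+2}=\dots=e_{n+m}=0$, that $e_{n+m+1}=-c$, and that $b$ is the truncation of $a^{-1}$ at degree $n+1$. So $b$ is determined by $a$, and the polynomials $a$ in question correspond bijectively to the $\binom{m+n}{m}$ pairs $(a,b)$ of Theorem~\ref{thm:count}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay Rings}.
\bibitem{F} \emph{Plane Polynomial Automorphisms of Fixed Multidegree}, \url{https://www.math.u-bordeaux.fr/~jpfurter/planePolynomialAutomorphismsOfFixedMultidegree.pdf}.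
\end{thebibliography}

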